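\title{Weakly mixing systems are not determined by their group masas}

\begin{abstract}
A free ergodic measure preserving action $T$ of a countable abelian group $G$ gives a crossed product von Neumann algebra, and the unitaries implementing the action generate a maximal abelian subalgebra $S_T$ in it. It was conjectured that for weakly mixing actions the position of $S_T$ in the crossed product determines the action up to isomorphism and a change of the group by an isomorphism. We disprove this. We construct a countable abelian group $G$ and free ergodic weakly mixing actions $\mathcal T^t$ of $G$, $t\in\{0,1\}^{\mathbb N}$, such that all pairs consisting of the crossed product and $S_{\mathcal T^t}$ are isomorphic, while $\mathcal T^t$ and $\mathcal T^{t'}$ are isomorphic only if $t$ and $t'$ agree eventually. The actions are built from quadratic forms over the field with two elements, and the isomorphisms of the pairs act on the dual group by quadratic maps.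
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,\mu)$ be a Lebesgue probability space and $g\mapsto T_g$ a measure preserving action on it of a countable discrete abelian group $G$, written additively. The action is \emph{free} if every $T_g$ with $g\neq0$ fixes only a null set of points, and \emph{ergodic} if every invariant function in $L^\infty(X,\mu)$ is constant. An \emph{eigenfunction} is a nonzero $\phi\in L^\infty(X,\mu)$ with $\phi\circ T_g=\chi(g)\phi$ for all $g$, where $\chi$ is a character of $G$. The action is \emph{weakly mixing} if every eigenfunction is constant; the case $\chi=1$ shows that this includes ergodicity. A \emph{system} is a free ergodic measure preserving action of an infinite countable abelian group on a Lebesgue probability space. Two systems $T^{(1)}$, $T^{(2)}$, of groups $G_1$, $G_2$ on spaces $(X_1,\mu_1)$, $(X_2,\mu_2)$, are \emph{isomorphic} if there are an isomorphism of measure spaces $S\colon X_1\to X_2$ and a group isomorphism $\vartheta\colon G_1\to G_2$ with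
\[
S\,T^{(1)}_g=T^{(2)}_{\vartheta(g)}\,S\quad\text{almost everywhere, for all }g\in G_1 .
\]
It makes no difference whether $S$ is required to preserve the measure or only the null sets: in the second case $S_*\mu_1$ is an invariant probability measure equivalent to the ergodic measure $\mu_2$, its density is invariant, hence constant, and $S_*\mu_1=\mu_2$.

The \emph{crossed product} $M_T=L^\infty(X,\mu)\rtimes_TG$ is the von Neumann algebra generated by a copy $L^\infty(T)$ of $L^\infty(X,\mu)$ and unitaries $u_g$, $g\in G$, such that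
\[
u_gu_h=u_{g+h},\qquad u_gfu_g^*=f\circ T_g^{-1},
\]
and such that there is a faithful normal trace $\tau$ with $\tau(fu_g)=0$ for $g\ne0$ and $\tau(f)=\int f\,d\mu$. The finite sums $\sum f_gu_g$ form a weakly dense $*$-subalgebra. For a system $T$ the algebra $M_T$ is the hyperfinite $\mathrm{II}_1$ factor, and it contains two maximal abelian subalgebras (masas): $L^\infty(T)$ and the \emph{group masa}
\[
S_T=\{u_g:g\in G\}''.
\]
The Fourier transform identifies $S_T$ with $L^\infty(\widehat G)$, where the compact dual group $\widehat G$ carries its Haar measure and $u_g$ becomes the function $\chi\mapsto\chi(g)$. For infinite $G$ this measure has no atoms, so as an abstract algebra $S_T$ is always $L^\infty[0,1]$. Since $M_T$ is also the same algebra for all systems, whatever $S_T$ knows about $T$ is contained in its position inside $M_T$.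

An isomorphism $(S,\vartheta)$ of systems gives an isomorphism $fu_g\mapsto(f\circ S^{-1})u_{\vartheta(g)}$ of crossed products that respects both masas. The converse also holds.

\begin{proposition}[{\cite[Proposition 2.2]{masa}}]\label{prop:both}
Let $T^{(1)}$ and $T^{(2)}$ be systems. If there is an isomorphism $\Psi\colon M_{T^{(1)}}\to M_{T^{(2)}}$ with $\Psi(S_{T^{(1)}})=S_{T^{(2)}}$ and $\Psi(L^\infty(T^{(1)}))=L^\infty(T^{(2)})$, then $T^{(1)}$ and $T^{(2)}$ are isomorphic.
\end{proposition}

How much of this survives if only the group masas are known to correspond? Without a further hypothesis even the group is lost.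

\begin{example}\label{ex:discrete}
Let $K$ be a finite abelian group with $|K|\ge2$ and let $G=\bigoplus_{\mathbb N}K$ act by translations on $X=K^{\mathbb N}$ with Haar measure. The action is free. It is ergodic, because the conditional expectation of an invariant function onto the first $n$ coordinates is invariant under $K^n$, hence constant, for every $n$. The crossed product $\ell^\infty(K)\rtimes K$ is the matrix algebra $B(\ell^2K)$, with matrix units $1_{\{a\}}u_{a-b}$, and the $u_g$, $g\in K$, span a commutative $*$-subalgebra of dimension $|K|$, which is unitarily conjugate to the diagonal. So $M_T$ contains the infinite algebraic tensor power of $B(\ell^2K)$ as a weakly dense subalgebra, $\tau$ is the product of the normalized traces, and $S_T$ is generated by the diagonals. By Lemma~\ref{lem:ext} below the pair $(M_T,S_T)$ depends only on $|K|$. For $K=\mathbb Z/4$ and $K=\mathbb Z/2\oplus\mathbb Z/2$ the pairs are isomorphic and the groups $G$ are not.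
\end{example}

In this example $L^2(X)$ is spanned by eigenfunctions, the characters of $K^{\mathbb N}$. An eigenfunction $\phi$ of modulus one normalizes $S_T$, since $\phi u_g\phi^*=\phi\,(\bar\phi\circ T_g^{-1})\,u_g=\chi(g)u_g$, and in the example such unitaries together with $S_T$ generate $M_T$. A weakly mixing system has no nonconstant eigenfunctions, so this source of symmetry is absent, and one may expect the group masa to be rigid. This is the conjecture posed in \cite[Conjecture 1]{masa}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $T^{(1)}$ and $T^{(2)}$ be weakly mixing systems. If there is an isomorphism $\Psi\colon M_{T^{(1)}}\to M_{T^{(2)}}$ with $\Psi(S_{T^{(1)}})=S_{T^{(2)}}$, then $T^{(1)}$ and $T^{(2)}$ are isomorphic.}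
\medskip

We show that the conjecture is false. Throughout, $\mathbb N=\{0,1,2,\dots\}$.

\begin{theorem}\label{thm:main}
There are a countable abelian group $G=E\oplus\Gamma$, where $E$ is infinite of exponent $2$ and $\Gamma=\bigoplus_{m\ge1}\Gamma_m$ with $\Gamma_m=\bigoplus_{\mathbb N}\mathbb Z/p_m$ for distinct odd primes $p_m$, and free ergodic weakly mixing measure preserving actions $\mathcal T^t$ of $G$ on Lebesgue probability spaces, $t\in\{0,1\}^{\mathbb N}$, such that
\begin{enumerate}
\item[(1)] for all $t,t'$ there is an isomorphism $M_{\mathcal T^t}\to M_{\mathcal T^{t'}}$ carrying $S_{\mathcal T^t}$ onto $S_{\mathcal T^{t'}}$;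
\item[(2)] $\mathcal T^t$ and $\mathcal T^{t'}$ are isomorphic if and only if $t_k=t'_k$ for all but finitely many $k$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
The conjecture is false. If $t$ is not eventually $0$, there are isomorphisms $M_{\mathcal T^0}\to M_{\mathcal T^t}$ carrying $S_{\mathcal T^0}$ onto $S_{\mathcal T^t}$, and none of them carries $L^\infty(\mathcal T^0)$ onto $L^\infty(\mathcal T^t)$. One masa, up to conjugacy, is the group masa of $2^{\aleph_0}$ pairwise non-isomorphic weakly mixing systems.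
\end{corollary}

\begin{proof}
Here $\mathcal T^0$ is the action with $t=(0,0,\dots)$. The first two claims follow from the theorem and Proposition~\ref{prop:both}. Each sequence $t$ agrees eventually with only countably many others, so there are $2^{\aleph_0}$ isomorphism classes among the $\mathcal T^t$.
\end{proof}

\subsection*{The idea}
An isomorphism of pairs restricts to an isomorphism $L^\infty(\widehat{G_1})\to L^\infty(\widehat{G_2})$. If it comes from an isomorphism of systems, this restriction is induced by a group isomorphism of the duals. We build isomorphisms of pairs whose restriction is induced by a map that is not affine. For a group $E$ of exponent $2$ the dual is a vector space over $\mathbb F_2$; it will be split into two parts, and the map will have the form $(u,w)\mapsto(u,w+Q(u))$ with $Q$ quadratic.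

To have such maps at hand we keep one feature of Example~\ref{ex:discrete}: the crossed product is an increasing union of matrix algebras in which the group masa is the diagonal, so any signed permutation matrix normalizes it at a finite level. We destroy the other feature, the eigenfunctions, by twisting the inclusions of the matrix algebras with quadratic forms. These \emph{quadratic towers} are described in Section~\ref{sec:towers}. Section~\ref{sec:step} works out one step of a tower, where two twists are intertwined by a quadratic permutation of the dual group but by no linear change of variables of the relevant kind. Sections~\ref{sec:Tt}--\ref{sec:obstruction} repeat this step infinitely often and produce weakly mixing actions $T^t$ of $E$ with isomorphic pairs, which are not isomorphic through any automorphism of $E$ fixing a certain subgroup $V$ pointwise. Since isomorphisms of systems allow arbitrary group automorphisms, Section~\ref{sec:skew} adds the group $\Gamma$ by a skew product that forces the automorphism to fix $V$.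

\section{Preliminaries}\label{sec:prelim}

\subsection*{Extending isomorphisms}
All isomorphisms of von Neumann algebras below are first defined on a dense subalgebra.

\begin{lemma}\label{lem:ext}
Let $M$, $M'$ be von Neumann algebras with faithful normal tracial states and let $\mathcal A\subset M$, $\mathcal A'\subset M'$ be weakly dense unital $*$-subalgebras. Every trace preserving $*$-isomorphism $\Phi\colon\mathcal A\to\mathcal A'$ extends to a trace preserving isomorphism $M\to M'$, which is normal.
\end{lemma}

\begin{proof}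
Let $M$ act by left multiplication on $L^2(M)$, the completion of $M$ for $\|a\|_2=\tau(a^*a)^{1/2}$, and likewise for $M'$. A weakly dense $*$-subalgebra is strongly dense, so $\mathcal A$ is dense in $L^2(M)$ and $\mathcal A'$ in $L^2(M')$. Since $\|\Phi(a)\|_2=\|a\|_2$, the map $\Phi$ extends to a unitary $W\colon L^2(M)\to L^2(M')$ with $W1=1$ and $WaW^*=\Phi(a)$ for $a\in\mathcal A$. Then $\operatorname{Ad}W$ maps the weak closure $M$ of $\mathcal A$ onto the weak closure $M'$ of $\mathcal A'$, and it preserves the trace $\langle\,\cdot\,1,1\rangle$.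
\end{proof}

\subsection*{Quadratic forms over $\mathbb F_2$}
Vector spaces are over $\mathbb F_2$, the dual of $H$ is $H^*$, and $\langle\cdot,\cdot\rangle\in\mathbb F_2$ is the pairing. The characters of a finite space $H$ are the functions $(-1)^{\langle\xi,\cdot\rangle}$, $\xi\in H^*$. A \emph{quadratic form} on $H$ is a function $q\colon H\to\mathbb F_2$ with $q(0)=0$ whose \emph{polar form}
\[
b_q(\eta,\eta')=q(\eta+\eta')+q(\eta)+q(\eta')
\]
is bilinear. The form $q$ is linear if and only if $b_q=0$; in characteristic $2$ linear forms count as quadratic forms. If $\sigma$ is bilinear on $H_1\times H_2$, then $(\eta_1,\eta_2)\mapsto\sigma(\eta_1,\eta_2)$ is a quadratic form on $H_1\oplus H_2$, with polar form $\sigma(\eta_1,\eta'_2)+\sigma(\eta'_1,\eta_2)$. A map $Q\colon H\to H'$ is \emph{quadratic} if $\theta\circ Q$ is a quadratic form for every $\theta\in H'^*$.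

\begin{lemma}\label{lem:quad}
Let $q$ be a quadratic form on a finite-dimensional space $H$.
\begin{enumerate}
\item[(a)] There is a bilinear form $\sigma$ on $H\times H$ with $q(\eta)=\sigma(\eta,\eta)$ for all $\eta$.
\item[(b)] If $q$ is not linear, then $\bigl||H|^{-1}\sum_{\eta}(-1)^{q(\eta)}\bigr|\le2^{-1/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(\epsilon_l)$ be a basis, $\eta=\sum a_l\epsilon_l$, $\eta'=\sum a'_l\epsilon_l$. Adding one basis vector at a time gives $q(\eta)=\sum_la_lq(\epsilon_l)+\sum_{l<l'}a_la_{l'}b_q(\epsilon_l,\epsilon_{l'})$. As $a_l^2=a_l$, the form $\sigma(\eta,\eta')=\sum_la_la'_lq(\epsilon_l)+\sum_{l<l'}a_la'_{l'}b_q(\epsilon_l,\epsilon_{l'})$ will do.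

(b) We have
\[
\Bigl|\sum_\eta(-1)^{q(\eta)}\Bigr|^2=\sum_{\eta,\eta'}(-1)^{q(\eta)+q(\eta+\eta')}=\sum_{\eta'}(-1)^{q(\eta')}\sum_\eta(-1)^{b_q(\eta,\eta')}.
\]
The inner sum is $|H|$ if $\eta'$ lies in the radical of $b_q$ and $0$ otherwise. If $b_q\ne0$ the radical is a proper subspace, with at most $|H|/2$ elements, so the left side is at most $|H|^2/2$.
\end{proof}

\subsection*{The field $\mathbb F_4$}
Let $\mathbb F_4=\{0,1,\omega,\omega^2\}$, with $\omega^2=1+\omega$ and $\omega^3=1$. Squaring is additive. The trace $\operatorname{Tr}(a)=a+a^2$ is an $\mathbb F_2$-linear map onto $\mathbb F_2$ with $\operatorname{Tr}(1)=0$ and $\operatorname{Tr}(\omega)=\operatorname{Tr}(\omega^2)=1$. For $y,r\in\mathbb F_4^2$ put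
\[
y\cdot r=y_1r_1+y_2r_2,\qquad Jr=(r_2,r_1).
\]
The map $J$ is $\mathbb F_4$-linear and $Jy\cdot r=Jr\cdot y=r_1y_2+r_2y_1$. The $\mathbb F_2$-bilinear pairing $\operatorname{Tr}(y\cdot r)$ is nondegenerate, because $\operatorname{Tr}(ab)=1$ for $a\ne0$, $b=\omega a^{-1}$. We use it to identify $(\mathbb F_4^2)^*$ with $\mathbb F_4^2$.

\section{Quadratic towers}\label{sec:towers}

\subsection*{The action}
A \emph{quadratic tower} consists of finite-dimensional spaces $\Omega_0$ and $H_0,H_1,\dots$, from which we form
\[
\Omega_{n+1}=\Omega_n\oplus H_n^*,\qquad F_n=\Omega_n^*,\qquad F_{n+1}=F_n\oplus H_n,\qquad E=\bigcup_nF_n,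
\]
and of quadratic forms $\varphi_{n,i}$ on $H_n$, $i\in\Omega_n$, that are additive in $i$: $\varphi_{n,i+j}=\varphi_{n,i}+\varphi_{n,j}$. By additivity there is a map $K_n\colon H_n\to F_n$ with $\langle i,K_n(\eta)\rangle=\varphi_{n,i}(\eta)$ for all $i$. Define
\[
\pi_n\colon F_{n+1}=F_n\oplus H_n\to F_n,\qquad\pi_n(a,\eta)=a+K_n(\eta),
\]
and let $X=\varprojlim(F_n,\pi_n)$ be the space of sequences $x=(x_n)$ with $x_n\in F_n$ and $\pi_n(x_{n+1})=x_n$. The map $(a,\eta)\mapsto(\pi_n(a,\eta),\eta)$ is a bijection $F_{n+1}\to F_n\times H_n$. Hence $X$ is homeomorphic to $F_0\times\prod_nH_n$, and the product $\mu$ of the uniform measures is the Borel probability measure on $X$ for which every $x_n$ is uniformly distributed on $F_n$. Since $\pi_l$ commutes with translations by $F_l$, each $e\in F_n$ acts on $X$ by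
\[
(T_ex)_l=x_l+e\quad(l\ge n),
\]
the coordinates $l<n$ being determined by the maps $\pi_l$. This defines a measure preserving action $T$ of $E$, with $T_e^{-1}=T_e$. If all $\varphi_{n,i}$ vanish it is a translation action as in Example~\ref{ex:discrete}.

Let $A_n$ be the algebra of functions of $x_n$ and $\mathbb E_n$ the conditional expectation onto it. Then $A_n\subset A_{n+1}$, and $\mathbb E_n\phi\to\phi$ in $L^2(X)$ by martingale convergence; in particular $\bigcup A_n$ is weakly dense in $L^\infty(X)$. For $e\in F_n$ the map $T_e$ preserves $\mu$ and $A_n$, so $\mathbb E_n(\phi\circ T_e)=(\mathbb E_n\phi)\circ T_e$. The functions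
\[
f^n_i(x)=(-1)^{\langle i,x_n\rangle},\qquad i\in\Omega_n,
\]
form an orthonormal basis of $A_n$, satisfy $f^n_if^n_j=f^n_{i+j}$, and are eigenfunctions of $F_n$ with distinct characters:
\begin{equation}\label{eq:eig}
f^n_i\circ T_e=(-1)^{\langle i,e\rangle}f^n_i\qquad(e\in F_n).
\end{equation}
To see how $f^n_i$ behaves under the next group $F_{n+1}$, write $x_{n+1}=(a,\eta)$; then $f^n_i(x)=(-1)^{\langle i,a\rangle+\varphi_{n,i}(\eta)}$. For a function $\varphi\colon H\to\mathbb F_2$ on a finite space let
\[
\hat\varphi(\xi)=|H|^{-1}\sum_{\eta\in H}(-1)^{\varphi(\eta)+\langle\xi,\eta\rangle},\qquad\xi\in H^*,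
\]
be the Fourier coefficients of $(-1)^\varphi$, so that $(-1)^{\varphi(\eta)}=\sum_\xi\hat\varphi(\xi)(-1)^{\langle\xi,\eta\rangle}$. This gives
\begin{equation}\label{eq:expand}
f^n_i=\sum_{\xi\in H_n^*}\hat\varphi_{n,i}(\xi)\,f^{n+1}_{(i,\xi)}.
\end{equation}
Let $B_{n,i}\colon H_n\to H_n^*$ be the polar map, $\langle B_{n,i}e,\eta\rangle=b_{\varphi_{n,i}}(e,\eta)$. From $\varphi(\eta+e)=\varphi(\eta)+\varphi(e)+b_\varphi(e,\eta)$ we get
\begin{equation}\label{eq:der}
f^n_i\circ T_e=(-1)^{\varphi_{n,i}(e)}\,f^n_i\,f^{n+1}_{(0,B_{n,i}e)}\qquad(e\in H_n).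
\end{equation}
The identities \eqref{eq:eig}--\eqref{eq:der} hold at every point of $X$.

If $\varphi_{n,i}$ is linear, then $f^n_i$ remains an eigenfunction of $F_{n+1}$. If it is not, \eqref{eq:expand} spreads $f^n_i$ over several characters of $F_{n+1}$, none of which gets more than half of its mass. This is the mechanism of weak mixing. A character $\chi$ of $E$ takes values $\pm1$, and $\chi|_{F_n}=(-1)^{\langle i_n,\cdot\rangle}$ for a unique $i_n\in\Omega_n$; the $\Omega_n$-component of $i_{n+1}$ is $i_n$.

\begin{lemma}\label{lem:wm}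
The action $T$ is ergodic, and $T_e$ has no fixed points for $e\ne0$. If $E$ is infinite, $\mu$ has no atoms. If for every character $\chi\ne1$ of $E$ the form $\varphi_{n,i_n}$ is nonlinear for infinitely many $n$, then $T$ is weakly mixing.
\end{lemma}

\begin{proof}
The group $F_n$ acts freely and transitively on the coordinate $x_n$. This gives the statement on fixed points, and $\mu(\{x\})\le|F_n|^{-1}$. If $\phi$ is invariant, then $\mathbb E_n\phi$ is $F_n$-invariant, hence constant, for all $n$; so $\phi$ is constant.

Let $\phi$ be an eigenfunction with character $\chi\neq1$. By ergodicity $|\phi|$ is constant, and we normalize $|\phi|=1$. The function $\mathbb E_n\phi$ transforms under $F_n$ by $\chi|_{F_n}$, so by \eqref{eq:eig} it equals $c_nf^n_{i_n}$ with $c_n=\langle\phi,f^n_{i_n}\rangle$, and $\phi$ is orthogonal to $f^n_j$ for $j\ne i_n$. Moreover $|c_n|=\|\mathbb E_n\phi\|_2\le1$ and $|c_n|\to1$. Write $i_{n+1}=(i_n,\xi_n)$. Taking the inner product of $\phi$ with \eqref{eq:expand} leaves one term: $c_n=\hat\varphi_{n,i_n}(\xi_n)\,c_{n+1}$.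 If $\varphi_{n,i_n}$ is nonlinear, so is $\varphi_{n,i_n}+\langle\xi_n,\cdot\rangle$, and Lemma~\ref{lem:quad}(b) gives $|c_n|\le2^{-1/2}$. This cannot happen for infinitely many $n$.
\end{proof}

\subsection*{The crossed product as a limit of matrix algebras}
Let $M=L^\infty(X)\rtimes_TE$ and $L(E)=\{u_e:e\in E\}''$. Let $M_n$ be the span of the $f^n_ju_e$ with $j\in\Omega_n$, $e\in F_n$, and $D_n$ the span of the $u_e$, $e\in F_n$. These are increasing $*$-subalgebras, $\bigcup M_n$ is weakly dense in $M$, and $\bigcup D_n$ in $L(E)$. We choose matrix units for $M_n$ in which $D_n$ is the diagonal. The joint spectral projections of the $u_e$, $e\in F_n$, are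
\[
P^n_i=|F_n|^{-1}\sum_{e\in F_n}(-1)^{\langle i,e\rangle}u_e,\qquad i\in\Omega_n .
\]
They are mutually orthogonal, have trace $|F_n|^{-1}$ and sum $1$, and $u_e=\sum_i(-1)^{\langle i,e\rangle}P^n_i$. By \eqref{eq:eig}, $u_ef^n_ju_e^*=(-1)^{\langle j,e\rangle}f^n_j$, so $f^n_ju_ef^n_j=(-1)^{\langle j,e\rangle}u_e$ and $f^n_jP^n_i=P^n_{i+j}f^n_j$. Put $e^n_{ij}=P^n_if^n_{i+j}$. Then
\[
e^n_{ij}e^n_{i'j'}=P^n_iP^n_{i+j+i'}f^n_{i+j+i'+j'},\qquad(e^n_{ij})^*=f^n_{i+j}P^n_i=e^n_{ji},
\]
and the first product is $e^n_{ij'}$ if $i'=j$ and $0$ otherwise. So the $e^n_{ij}$ are matrix units with $e^n_{ii}=P^n_i$. They span $M_n$, because $f^n_j=\sum_ie^n_{i,i+j}$ and $u_e\in D_n$ lie in their span, which is an algebra. We identify $M_n$ with $B(\ell^2\Omega_n)$; then $D_n$ is the diagonal and $\tau$ is the normalized trace. The standard basis of $\ell^2\Omega_n$ is $(\delta_i)$ and the standard matrix units are $e_{ij}$.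

At a fixed level the pair $(M_n,D_n)$ remembers nothing but $|\Omega_n|$. The forms $\varphi_{n,i}$ enter through the inclusions. For $\varphi\colon H\to\mathbb F_2$ let $\Pi(\varphi)\in B(\ell^2H^*)$ be the operator with matrix entries $\hat\varphi(\xi+\xi')$. If $\mathcal F\colon\ell^2H^*\to\ell^2H$ is the unitary $\delta_\xi\mapsto|H|^{-1/2}(-1)^{\langle\xi,\cdot\rangle}$, then $\Pi(\varphi)=\mathcal F^*(-1)^\varphi\mathcal F$, where $(-1)^\varphi$ acts by multiplication. Hence $\Pi(\varphi)$ is a selfadjoint unitary and $\Pi(\varphi)\Pi(\varphi')=\Pi(\varphi+\varphi')$.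

\begin{lemma}\label{lem:incl}
Identify $B(\ell^2\Omega_{n+1})=B(\ell^2\Omega_n)\otimes B(\ell^2H_n^*)$. The inclusion $M_n\subset M_{n+1}$ is the map $x\mapsto C_n(x\otimes1)C_n^*$, where $C_n=C_n^*=\sum_{i\in\Omega_n}e_{ii}\otimes\Pi(\varphi_{n,i})$.
\end{lemma}

\begin{proof}
Summing the definition of $P^{n+1}_{(i,\xi)}$ over $\xi\in H_n^*$ kills every $u_{(a,\eta)}$ with $\eta\ne0$ and gives $P^n_i=\sum_\xi P^{n+1}_{(i,\xi)}$. Multiply this by \eqref{eq:expand} for $i+j$, with summation variable $\xi+\xi'$:
\[
e^n_{ij}=\sum_{\xi,\xi'}\hat\varphi_{n,i+j}(\xi+\xi')\,e^{n+1}_{(i,\xi),(j,\xi')}=e_{ij}\otimes\Pi(\varphi_{n,i+j}).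
\]
By additivity in $i$ this is $e_{ij}\otimes\Pi(\varphi_{n,i})\Pi(\varphi_{n,j})=C_n(e_{ij}\otimes1)C_n^*$.
\end{proof}

Now consider two towers with the same spaces $\Omega_0$, $H_n$, hence the same group $E$, and forms $\varphi_{n,i}$, $\varphi'_{n,i}$. Objects of the second tower carry a prime.

\begin{lemma}\label{lem:glue}
Let $\Sigma_n$ be unitaries on $\ell^2H_n^*$, and define unitaries on $\ell^2\Omega_n$ by $\Xi_0=1$, $\Xi_{n+1}=C'_n(\Xi_n\otimes\Sigma_n)C_n^*$. There is a trace preserving isomorphism $\Phi\colon M\to M'$ whose restriction to $M_n$ is $\operatorname{Ad}\Xi_n\colon M_n\to M'_n$. If for every $n$ there is a permutation $\Delta_n$ of $\Omega_n$ with $\Xi_n\delta_i=\pm\delta_{\Delta_ni}$, then $\Phi(P^n_i)=P'^{\,n}_{\Delta_ni}$ and $\Phi(L(E))=L(E)$.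
\end{lemma}

\begin{proof}
We have $\Xi_{n+1}C_n(x\otimes1)C_n^*\Xi_{n+1}^*=C'_n(\Xi_nx\Xi_n^*\otimes1)C_n'^*$, so the maps $\operatorname{Ad}\Xi_n$ are compatible with the inclusions. They preserve the normalized traces, and Lemma~\ref{lem:ext} gives $\Phi$. Under the last hypothesis $\Xi_ne_{ii}\Xi_n^*=e_{\Delta_ni,\Delta_ni}$, so $\Phi(D_n)=D'_n$ for all $n$, and $\Phi$ is normal.
\end{proof}

If $\Xi_n=\sum_i\pm e_{\Delta_ni,i}$, then
\begin{equation}\label{eq:Xi}
\Xi_{n+1}=\sum_{i\in\Omega_n}\pm e_{\Delta_ni,i}\otimes\Pi(\varphi'_{n,\Delta_ni})\,\Sigma_n\,\Pi(\varphi_{n,i}).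
\end{equation}
So the task at each level is to find one unitary $\Sigma_n$, independent of $i$, such that all operators $\Pi(\varphi'_{n,\Delta_ni})\Sigma_n\Pi(\varphi_{n,i})$ are signed permutation matrices.

\section{One step}\label{sec:step}

The following lemma solves this task for a class of forms. In a suitable basis $\Pi(\varphi)$ is a signed translation, and passing a translation by $\lambda$ through the multiplication operator $(-1)^q$ produces the sign $(-1)^{q(\lambda)}$, which can cancel a discrepancy between $\varphi$ and $\varphi'$, and a character, which is a permutation on the Fourier side.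

\begin{lemma}\label{lem:step}
Let $Y$, $R$ be finite-dimensional, $H=Y^*\oplus R$, $H^*=Y\oplus R^*$. Let $\lambda\colon R\to Y$ be linear, let $\kappa,\kappa'\colon R\to\mathbb F_2$, and put
\[
\varphi(h,r)=\langle\lambda r,h\rangle+\kappa(r),\qquad\varphi'(h,r)=\langle\lambda r,h\rangle+\kappa'(r).
\]
Let $q$ be a quadratic form on $Y$ with $q(\lambda r)=\kappa(r)+\kappa'(r)$ for all $r$, and let $\Sigma\delta_{(y,\rho)}=(-1)^{q(y)}\delta_{(y,\rho)}$. Then
\[
\Pi(\varphi')\,\Sigma\,\Pi(\varphi)\,\delta_{(y,\rho)}=(-1)^{q(y)}\delta_{(y,\rho+\beta(y))},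
\]
where $\beta(y)\in R^*$ is defined by $\langle\beta(y),r\rangle=b_q(\lambda r,y)$.
\end{lemma}

\begin{proof}
Take the Fourier transform in the variable $\rho$ only: the vectors
\[
\zeta_{y,r}=|R|^{-1/2}\sum_{\rho\in R^*}(-1)^{\langle\rho,r\rangle}\delta_{(y,\rho)},\qquad y\in Y,\ r\in R,
\]
form an orthonormal basis of $\ell^2H^*$, and $\delta_{(y,\rho)}=|R|^{-1/2}\sum_r(-1)^{\langle\rho,r\rangle}\zeta_{y,r}$. The function $\mathcal F\zeta_{y,r}$ on $H$ takes the value $|Y|^{-1/2}(-1)^{\langle y,h\rangle}$ at $(h,r)$ and vanishes at $(h,r')$ for $r'\ne r$. Multiplying it by $(-1)^\varphi$ gives $\Pi(\varphi)\zeta_{y,r}=(-1)^{\kappa(r)}\zeta_{y+\lambda r,r}$, and the same holds for $\varphi'$ with $\kappa'$. Also $\Sigma\zeta_{y,r}=(-1)^{q(y)}\zeta_{y,r}$. The two translations by $\lambda r$ cancel, and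
\[
\Pi(\varphi')\Sigma\Pi(\varphi)\zeta_{y,r}=(-1)^{\kappa(r)+q(y+\lambda r)+\kappa'(r)}\zeta_{y,r}=(-1)^{q(y)+\langle\beta(y),r\rangle}\zeta_{y,r}.
\]
Inserting this in the expansion of $\delta_{(y,\rho)}$ gives the claim.
\end{proof}

\subsection*{The model}
Consider two towers with one step, indexed by $t\in\{0,1\}$: let $\Omega_0=\mathbb F_4$, $Y=R=\mathbb F_4^2$, $H_0=Y^*\oplus R$, $H_n=0$ for $n\ge1$, and
\begin{equation}\label{eq:model}
\varphi^t_u(h,r)=\operatorname{Tr}(ur\cdot h)+t\operatorname{Tr}(u^2r_1r_2),\qquad u\in\mathbb F_4 .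
\end{equation}
The last term is $tq(ur)$ for the quadratic form $q(y)=\operatorname{Tr}(y_1y_2)$. It is quadratic in $u$ and at the same time additive in $u$, because squaring is additive in $\mathbb F_4$. Both towers are the translation action of $F_1$ on $X=F_1$; they differ in the subalgebra $A_0\subset A_1$. Let $V_1=F_0\oplus Y^*\subset F_1$. The polar form of $\varphi^t_u$ is
\begin{equation}\label{eq:polar}
b^t_u\bigl((h,r),(h',r')\bigr)=\operatorname{Tr}(ur\cdot h')+\operatorname{Tr}\bigl((uh+tu^2Jr)\cdot r'\bigr).
\end{equation}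

\emph{The algebras are the same.} Apply Lemma~\ref{lem:step} for each $u$ with $\lambda r=ur$, $\kappa=0$, $\kappa'(r)=\operatorname{Tr}(u^2r_1r_2)$, and the same $q$ for all $u$. Since $b_q(ur,y)=\operatorname{Tr}(uJy\cdot r)$, formula \eqref{eq:Xi} shows that $\Xi_1$ is a signed permutation matrix for
\[
\Delta_1(u,y,\rho)=(u,y,\rho+uJy).
\]
By Lemma~\ref{lem:glue}, $\Phi=\operatorname{Ad}\Xi_1$ carries $M_0\subset M_1\supset D_1$ for $t=0$ onto the same configuration for $t=1$. View elements of $D_1$ as functions on $\Omega_1$, so that $u_e=(-1)^{\langle\cdot,e\rangle}$; as $\Delta_1$ is an involution, $\Phi$ acts on them by composition with $\Delta_1$. For $v\in V_1$ the function $u_v$ depends only on $(u,y)$, so $\Phi(u_v)=u_v$. For $r\ne0$, $\Phi(u_{(0,r)})$ is $u_{(0,r)}$ times $(-1)^{\operatorname{Tr}(uJy\cdot r)}$, and this is not a multiple of a character of $\Omega_1$.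

\emph{The dynamics is different.} For a $\pm1$-valued function $\phi$ on the space of a tower put
\[
\partial_e\phi=(\phi\circ T_e)\,\phi,\qquad e\in E .
\]
This multiplicative derivative satisfies $\partial_e(\phi\phi')=\partial_e\phi\,\partial_e\phi'$, $\partial_e(-\phi)=\partial_e\phi$ and $\partial_e\partial_{e'}=\partial_{e'}\partial_e$. In the model, \eqref{eq:eig} and \eqref{eq:der} give $\partial_{e'}\partial_ef^0_u=(-1)^{b^t_u(\eta,\eta')}$, where $\eta,\eta'$ are the $H_0$-components of $e,e'\in F_1$.

Suppose that $S\colon F_1\to F_1$ and $\vartheta\in\operatorname{Aut}(F_1)$ satisfy $S(x+e)=S(x)+\vartheta(e)$, that $\vartheta$ fixes $V_1$ pointwise, and that composition with $S$ maps the algebra $A'_0$ of the tower $t=1$ into the algebra $A_0$ of the tower $t=0$. The function $f'^{\,0}_u\circ S\in A_0$ transforms under $F_0$ like $f^0_u$, so it equals $\pm f^0_u$. Taking second derivatives, we find that $\vartheta$ pulls $b^1_u$ back to $b^0_u$ for every $u$. Let $(Ar,A_1r)$ be the $H_0$-component of $\vartheta(0,r)$, with $\mathbb F_2$-linear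 maps $A$, $A_1$ of $\mathbb F_4^2$. For the pair $(h,0)$, $(0,r)$ and $u=1$ we get $\operatorname{Tr}(h\cdot A_1r)=\operatorname{Tr}(h\cdot r)$, so $A_1=\mathrm{id}$. For the pair $(0,r)$, $(0,y)$ we get
\[
\operatorname{Tr}(ur\cdot Ay)+\operatorname{Tr}(uAr\cdot y)+\operatorname{Tr}(u^2Jr\cdot y)=0 .
\]
The first term depends only on the product $ur$. Add the identities for $(u,r)$ equal to $(1,\omega r)$ and to $(\omega,r)$: the first terms cancel, $\omega+\omega^2=1$, and nondegeneracy gives
\begin{equation}\label{eq:AJ}
A\omega+\omega A=J,\qquad\text{that is,}\qquad\omega^{-1}A\omega=A+\omega^2J,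
\end{equation}
where $\omega$ denotes multiplication by $\omega$. Conjugation by $\omega$ fixes $\omega^2J$ and has order $3$. Applying it three times gives $A=A+3\omega^2J=A+\omega^2J$, which is false. So no such $(S,\vartheta)$ exists.

\begin{remark}\label{rem:F4}
For each single $u$ the two forms are linearly equivalent: $\varphi^1_u(h,r)=\varphi^0_u(h+u(r_2,0),r)$. The change of variables depends on $u$, and the computation above shows that it cannot be chosen independent of $u$. With $\mathbb F_2$ in place of $\mathbb F_4$ (and no trace) we would have $u^2=u$, the change $h\mapsto h+(r_2,0)$ would serve all $u$, and there would be no obstruction.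
\end{remark}

Three things separate the model from Theorem~\ref{thm:main}. The tower must be weakly mixing, while the isomorphism $\Phi$ continues to exist at all levels. An isomorphism of infinite systems need not respect any finite level, so the obstruction must be placed at infinitely many levels and be stable under small errors. Finally, the automorphism $\vartheta$ must be forced to fix the analog of $V_1$.

\section{The actions $T^t$}\label{sec:Tt}

We split $\Omega_n=U_n\oplus W_n$; the permutations $\Delta_n$ will leave the $U$-coordinate fixed and move the $W$-coordinate. Put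
\[
U_0=\mathbb F_4,\quad W_0=0,\quad U_{n+1}=U_n\oplus Y_n,\quad W_{n+1}=W_n\oplus R_n^*,\quad H_n=Y_n^*\oplus R_n,
\]
where $Y_n=R_n=\mathbb F_4^2$ for even $n$, and $Y_n=U_n\oplus U_n$, $R_n=\mathbb F_2^2$ for odd $n$. Then $\Omega_{n+1}=\Omega_n\oplus H_n^*$ as required, $F_n=U_n^*\oplus W_n^*$, and $E=\bigcup F_n$ is an infinite group of exponent $2$ with the infinite subgroup
\[
V=\bigcup_nU_n^*=U_0^*\oplus\bigoplus_nY_n^* .
\]
For $u\in U_n$ let $u_0\in\mathbb F_4$ be its $U_0$-component. The spaces $W_n^*=\bigoplus_{l<n}R_l$ increase; an element $\theta\in W_l^*$ acts on $W_n$, $n\ge l$, through the projection $W_n\to W_l$. Choose $\theta_n\in W_n^*$ for odd $n$ so that every element of the countable set $\bigcup_lW_l^*$ equals $\theta_n$ for infinitely many odd $n$. For this, take a sequence indexed by the odd integers $n\ge1$ in which every element of $\bigcup_lW_l^*$ occurs infinitely often, and replace the term at place $n$ by $0$ if it is not in $W_n^*$; each element is discarded only finitely many times. None of these choices depends on $t$.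

Let $t\in\{0,1\}^{\mathbb N}$. For $i=(u,w)\in\Omega_n$ and $(h,r)\in H_n$ put
\[
\varphi^t_{n,i}(h,r)=\langle\lambda_n(u,r),h\rangle+\kappa_{n,w}(r)+\varepsilon^t_{n,u}(r),
\]
where
\[
\begin{array}{llll}
n=2k:&\lambda_n(u,r)=u_0r,&\kappa_{n,w}(r)=0,&\varepsilon^t_{n,u}(r)=t_k\operatorname{Tr}(u_0^2r_1r_2),\\[2pt]
n\text{ odd}:&\lambda_n(u,r)=(r_1u,r_2u),&\kappa_{n,w}(r)=\theta_n(w)\,r_1r_2,&\varepsilon^t_{n,u}(r)=0.
\end{array}
\]
Each $\varphi^t_{n,i}$ is a quadratic form, since $\lambda_n$ is bilinear and the other terms are quadratic forms in $r$. It is additive in $i$, since $\kappa_{n,w}$ is linear in $w$ and $u_0\mapsto u_0^2$ is additive. Let $T^t$ be the action of $E$ on $(X^t,\mu)$ defined by this tower and $M^t$ its crossed product.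

At level $2k$ the form $\varphi^t_{2k,i}$ is the model form \eqref{eq:model} with $u_0$ and $t_k$. It depends on $i$ only through $u_0$, and this will allow us to read the obstruction at any level $2k$ from functions about which we know only how they transform under $F_0$. The odd steps are there for weak mixing. If $\varphi_{l,(i,0)}=0$ for all $l\ge n$, then $f^n_i=f^l_{(i,0)}$ by \eqref{eq:expand}, and $f^n_i$ is an eigenfunction of $E$. Without the odd steps this would happen for every $i$ with $u_0=0$, and without the term $\kappa$ for every $i=(0,w)$.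

\begin{proposition}\label{prop:wmT}
The action $T^t$ is free, ergodic and weakly mixing, and $(X^t,\mu)$ has no atoms.
\end{proposition}

\begin{proof}
We verify the condition of Lemma~\ref{lem:wm}. Let $\chi\ne1$ and write $i_n=(u^{(n)},w^{(n)})$; these are compatible with the projections, and $i_l\neq0$ for some $l$. If $u^{(l)}\ne0$, then $u=u^{(n)}\neq0$ for all $n\geq l$. For odd $n\ge l$ and $h=(h_1,h_2)\in U_n^*\oplus U_n^*$, the polar form of $\varphi^t_{n,i_n}$ at the pair $(h,0)$, $(0,r)$ is $r_1\langle u,h_1\rangle+r_2\langle u,h_2\rangle$, which is not identically zero. In the remaining case $u^{(n)}=0$ for all $n$ and $w^{(l)}\ne0$ for some $l$. Pick $\theta\in W_l^*$ with $\theta(w^{(l)})=1$. For infinitely many odd $n\ge l$ we have $\theta_n=\theta$, so $\theta_n(w^{(n)})=1$ and $\varphi^t_{n,i_n}(h,r)=r_1r_2$, which is nonlinear.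
\end{proof}

\section{An isomorphism of the pairs}\label{sec:iso}

\begin{proposition}\label{prop:Phi}
For every $t$ there is a trace preserving isomorphism $\Phi\colon M^0\to M^t$ with $\Phi(L(E))=L(E)$ and $\Phi(u_v)=u_v$ for all $v\in V$.
\end{proposition}

Here $M^0$ belongs to $t=(0,0,\dots)$. We use Lemma~\ref{lem:glue} with permutations $\Delta_n(u,w)=(u,w+Q_n(u))$. At an even level the discrepancy between $\varphi^0_{n,i}$ and $\varphi^t_{n,\Delta_ni}$ is $\varepsilon^t_{n,u}$, as in the model. At an odd level the forms do not depend on $t$, but $\kappa$ sees the coordinate $w$, which has been moved, and the discrepancy is $\theta_n(Q_n(u))r_1r_2$. To absorb it by Lemma~\ref{lem:step} we need a quadratic form on $Y_n$, independent of $u$, that takes this value at $\lambda_n(u,r)$. The choice $Y_n=U_n\oplus U_n$, $\lambda_n(u,r)=(r_1u,r_2u)$ provides one as long as $Q_n$ is quadratic, and the lemma keeps $Q_n$ quadratic.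

\begin{proof}
We define recursively quadratic maps $Q_n\colon U_n\to W_n$ and quadratic forms $q_n$ on $Y_n$ such that
\begin{equation}\label{eq:absorb}
q_n(\lambda_n(u,r))=\kappa_{n,Q_n(u)}(r)+\varepsilon^t_{n,u}(r)\qquad(u\in U_n,\ r\in R_n).
\end{equation}
Let $Q_0=0$ and suppose $Q_n$ is given. For $n=2k$ take $q_n(y)=t_k\operatorname{Tr}(y_1y_2)$; then $q_n(u_0r)=t_k\operatorname{Tr}(u_0^2r_1r_2)$. For odd $n$, Lemma~\ref{lem:quad}(a) gives a bilinear form $\sigma_n$ on $U_n$ with $\sigma_n(u,u)=\theta_n(Q_n(u))$. Take $q_n(y_1,y_2)=\sigma_n(y_1,y_2)$; then $q_n(r_1u,r_2u)=r_1r_2\,\theta_n(Q_n(u))$. In both cases \eqref{eq:absorb} holds. The expression $b_{q_n}(\lambda_n(u,r),y)$ is linear in each of $u$, $r$, $y$, so it defines a bilinear map $\beta_n\colon U_n\times Y_n\to R_n^*$ by $\langle\beta_n(u,y),r\rangle=b_{q_n}(\lambda_n(u,r),y)$. Put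
\[
Q_{n+1}(u,y)=\bigl(Q_n(u),\beta_n(u,y)\bigr).
\]
A linear functional of $Q_{n+1}(u,y)$ is the sum of a quadratic form in $u$ and a bilinear form in $(u,y)$, so $Q_{n+1}$ is quadratic.

Let $\Delta_n(u,w)=(u,w+Q_n(u))$, an involution of $\Omega_n$, and $\Sigma_n\delta_{(y,\rho)}=(-1)^{q_n(y)}\delta_{(y,\rho)}$. Define $\Xi_n$ as in Lemma~\ref{lem:glue} for the towers with parameters $0$ and $t$. We show by induction that $\Xi_n\delta_i=\pm\delta_{\Delta_ni}$; for $n=0$ both maps are the identity. Let $i=(u,w)\in\Omega_n$. Since $\Delta_n$ does not change $u$, the forms $\varphi^0_{n,i}$ and $\varphi^t_{n,\Delta_ni}$ are as in Lemma~\ref{lem:step} with the same $\lambda=\lambda_n(u,\cdot)$ and with $\kappa=\kappa_{n,w}$, $\kappa'=\kappa_{n,w+Q_n(u)}+\varepsilon^t_{n,u}$. Their sum $\kappa+\kappa'=\kappa_{n,Q_n(u)}+\varepsilon^t_{n,u}$ equals $q_n\circ\lambda$ by \eqref{eq:absorb}. By the lemma and \eqref{eq:Xi}, $\Xi_{n+1}$ maps $\delta_{(u,w)}\otimes\delta_{(y,\rho)}$ to $\pm\delta_{(u,w+Q_n(u))}\otimes\delta_{(y,\rho+\beta_n(u,y))}$. The index has $U$-part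 $(u,y)$ and $W$-part $(w,\rho)+Q_{n+1}(u,y)$, which completes the induction.

Lemma~\ref{lem:glue} gives $\Phi$ with $\Phi(L(E))=L(E)$. For $v\in U_n^*$ we have $\langle\Delta_ni,v\rangle=\langle i,v\rangle$, so
\[
\Phi(u_v)=\sum_i(-1)^{\langle i,v\rangle}P'^{\,n}_{\Delta_ni}=\sum_i(-1)^{\langle\Delta_ni,v\rangle}P'^{\,n}_{\Delta_ni}=u_v.\qedhere
\]
\end{proof}

\section{The obstruction}\label{sec:obstruction}

\begin{proposition}\label{prop:obs}
Suppose $t_k\ne t'_k$ for infinitely many $k$. There is no pair consisting of a Borel map $S\colon X^t\to X^{t'}$ and an automorphism $\vartheta$ of $E$ with $\vartheta|_V=\mathrm{id}$ such that $ST^t_e=T^{t'}_{\vartheta(e)}S$ almost everywhere for all $e\in E$.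
\end{proposition}

The proof follows the computation that led to \eqref{eq:AJ}, with two changes. The functions pulled back from level $0$ lie only approximately in some $A_n$, so we work at a high even level and track errors in $L^2$. And we have no control of $\vartheta^{-1}(0,r)$, which may lie at a much higher level; so the number $(-1)^{\operatorname{Tr}(Ar\cdot y)}$ is replaced by a function $d_r(y)$ on $X^t$, for which we prove an approximate form of \eqref{eq:AJ}.

\begin{proof}
Suppose $(S,\vartheta)$ exists. Write $X,T$ for $X^t,T^t$, and mark objects on $X'=X^{t'}$ by a prime. Write $\phi\approx_\delta\phi_1$ for $\|\phi-\phi_1\|_{L^2(X)}\le\delta$. For $\pm1$-valued functions, errors add under products and are unchanged by composition with $T_e$. In particular $\phi\approx_\delta\pm\phi_1$ implies $\partial_e\phi\approx_{2\delta}\partial_e\phi_1$. For a $\pm1$-valued Borel function $\phi'$ on $X'$,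
\begin{equation}\label{eq:chain}
\partial_e(\phi'\circ S)=(\partial'_{\vartheta(e)}\phi')\circ S\quad\text{almost everywhere.}
\end{equation}
The identities on $X'$ used below hold at every point, so they may be composed with $S$.

\emph{Functions of type $u$.} For $u\in\Omega_0=\mathbb F_4$, say that $\phi$ has \emph{type $u$} if $\phi\circ T_a=(-1)^{\langle u,a\rangle}\phi$ for all $a\in F_0$. The function $f'^{\,0}_u$ has type $u$, and so has $g_u=f'^{\,0}_u\circ S$, because $\vartheta$ fixes $F_0=U_0^*\subset V$. Let $\delta=1/100$. Choose $n=2k$ with $t_k\neq t'_k$, so $t_k+t'_k=1$, and so large that $\tilde g_u=\mathbb E_ng_u$ satisfies $g_u\approx_\delta\tilde g_u$ for $u=1,\omega$. The function $\tilde g_u\in A_n$ has type $u$, since $\mathbb E_n$ commutes with $F_0\subset F_n$.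

We have $H_n=\mathbb F_4^2\oplus\mathbb F_4^2\ni(h,r)$ and $H_n^*=\mathbb F_4^2\oplus\mathbb F_4^2\ni(y,\rho)$. Let $\psi_{y,\rho}=f^{n+1}_{(0,(y,\rho))}$. These functions are multiplicative in $(y,\rho)$, and by \eqref{eq:eig}
\begin{equation}\label{eq:psi}
\partial_{(h,r)}\psi_{y,\rho}=(-1)^{\operatorname{Tr}(y\cdot h+\rho\cdot r)}.
\end{equation}
By \eqref{eq:eig}, a function $\phi\in A_n$ of type $u$ is a linear combination of the $f^n_i$ with $u_0(i)=u$. For all these $i$ the form $\varphi^t_{n,i}$ is the same, and by \eqref{eq:polar} its polar map sends $(h,r)$ to $(ur,uh+t_ku^2Jr)$. So \eqref{eq:der} gives $\phi\circ T_{(h,r)}=\pm\phi\,\psi_{ur,\,uh+t_ku^2Jr}$. Applied to $\tilde g_u$ this yields $g_u\circ T_{(h,r)}\approx_{2\delta}\pm g_u\psi_{ur,\,uh+t_ku^2Jr}$, and applied on $X'$ to $f'^{\,0}_u\in A'_n$ it is an exact formula: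
\begin{align}
\partial_{(h,r)}g_u&\approx_{2\delta}\pm\psi_{ur,\,uh+t_ku^2Jr}\qquad(u=1,\omega),\label{eq:g}\\
\partial'_{(h,r)}f'^{\,0}_u&=\pm\psi'_{ur,\,uh+t'_ku^2Jr}.\label{eq:fp}
\end{align}
For $r\in R_n$ put $e_r=\vartheta^{-1}(0,r)\in E$. Note that $\vartheta(h,0)=(h,0)$, because $Y_n^*\subset V$.

\emph{Step 1: the analog of $A_1=\mathrm{id}$.} By \eqref{eq:fp}, \eqref{eq:chain} and \eqref{eq:g} with $u=1$ and the group element $(\rho,0)$,
\begin{equation}\label{eq:match}
\psi'_{0,\rho}\circ S=\pm\partial_{(\rho,0)}g_1\approx_{2\delta}\pm\psi_{0,\rho}\qquad(\rho\in\mathbb F_4^2).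
\end{equation}
Apply $\partial_{e_r}$. On the left, \eqref{eq:chain} and \eqref{eq:psi} on $X'$ give the constant $(-1)^{\operatorname{Tr}(\rho\cdot r)}$. Hence
\begin{equation}\label{eq:C}
\partial_{e_r}\psi_{0,\rho}\approx_{4\delta}(-1)^{\operatorname{Tr}(\rho\cdot r)}.
\end{equation}

\emph{Step 2: canceling the uncontrolled factor.} By \eqref{eq:chain} and \eqref{eq:fp}, $\partial_{e_r}g_u=\pm\psi'_{ur,\,t'_ku^2Jr}\circ S$. We have no information on $\psi'_{ur,0}\circ S$, but it depends only on the product $ur$. Multiply the formulas for $(u,r)$ equal to $(1,\omega r)$ and to $(\omega,r)$, and use $\omega+\omega^2=1$ and \eqref{eq:match}: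
\[
\Theta_r:=\partial_{e_{\omega r}}g_1\cdot\partial_{e_r}g_\omega=\pm\psi'_{0,\,t'_kJr}\circ S\approx_{2\delta}\pm\psi_{0,\,t'_kJr}.
\]

\emph{Step 3: the analog of \eqref{eq:AJ}.} Let $y\in\mathbb F_4^2$ and compute $\partial_{(0,y)}\Theta_r$, with $(0,y)\in H_n$, in two ways. By Step 2 and \eqref{eq:psi},
\[
\partial_{(0,y)}\Theta_r\approx_{4\delta}(-1)^{t'_k\operatorname{Tr}(Jr\cdot y)}.
\]
On the other hand, derivatives commute, so by \eqref{eq:g}
\[
\partial_{(0,y)}\Theta_r=\partial_{e_{\omega r}}\partial_{(0,y)}g_1\cdot\partial_{e_r}\partial_{(0,y)}g_\omega\approx_{8\delta}\partial_{e_{\omega r}}\psi_{y,\,t_kJy}\cdot\partial_{e_r}\psi_{\omega y,\,t_k\omega^2Jy}.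
\]
Define $d_r(y)=\partial_{e_r}\psi_{y,0}$, a $\pm1$-valued function on $X$. Factor $\psi_{y,\rho}=\psi_{y,0}\psi_{0,\rho}$ and use \eqref{eq:C} twice: the last product is within $8\delta$ of
\[
d_{\omega r}(y)\,d_r(\omega y)\,(-1)^{t_k\operatorname{Tr}(Jy\cdot\omega r)+t_k\operatorname{Tr}(\omega^2Jy\cdot r)}=d_{\omega r}(y)\,d_r(\omega y)\,(-1)^{t_k\operatorname{Tr}(Jr\cdot y)}.
\]
Comparing the two computations and using $t_k+t'_k=1$, we obtain
\begin{equation}\label{eq:d}
d_{\omega r}(y)\approx_{20\delta}(-1)^{\operatorname{Tr}(Jr\cdot y)}\,d_r(\omega y)\qquad(r,y\in\mathbb F_4^2).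
\end{equation}

\emph{Step 4: three applications.} Use \eqref{eq:d} for the pairs $(\omega^2r,y)$, $(\omega r,\omega y)$, $(r,\omega^2y)$. Since $J$ is $\mathbb F_4$-linear, the sign is $s=(-1)^{\operatorname{Tr}(\omega^2Jr\cdot y)}$ each time, and since $\omega^3=1$,
\[
d_r(y)\approx_{20\delta}s\,d_{\omega^2r}(\omega y),\qquad d_{\omega^2r}(\omega y)\approx_{20\delta}s\,d_{\omega r}(\omega^2y),\qquad d_{\omega r}(\omega^2y)\approx_{20\delta}s\,d_r(y).
\]
Hence $d_r(y)\approx_{60\delta}s^3d_r(y)=s\,d_r(y)$. For $r=(1,0)$, $y=(0,1)$ we have $Jr\cdot y=1$ and $s=(-1)^{\operatorname{Tr}(\omega^2)}=-1$, so $2=\|2d_r(y)\|_2\le60\delta<1$, a contradiction.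
\end{proof}

The hypothesis $\vartheta|_V=\mathrm{id}$ was used twice: on $F_0$, to know the type of $g_u$, and on $Y_n^*$, in Step 1. Since $n$ depends on $S$, the second use needs all even levels.

\section{Pinning the group automorphism}\label{sec:skew}

Proposition~\ref{prop:obs} says nothing about automorphisms of $E$ that move $V$. We enlarge the group so that such automorphisms cannot occur. Fix a basis $\{v_m\}_{m\ge1}$ of $V$. To each $v_m$ we attach a group $\Gamma_m$, which every automorphism of $G$ preserves because the primes $p_m$ are distinct and odd, and we let $\Gamma_m$ act on $X^t$ through a cocycle with values in $\{0,v_m\}$ that cannot be untwisted. An isomorphism of systems then has to send $v_m$ to itself. The cocycle takes values in $V$ and not in all of $E$ because the isomorphism $\Phi$ fixes the unitaries $u_v$, $v\in V$, and this is what is needed to extend it.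

\subsection*{The cocycles}
Let $\widehat Z_m=\{0,1\}^{\Gamma_m\times\mathbb Z/2}$ with the uniform product measure and the shift action of $\Gamma_m\times\mathbb Z/2$. For $g\ne0$ there are infinitely many disjoint pairs $\{g',g'+g\}$, and a point fixed by $g$ has equal coordinates on each pair; these are independent events of probability $1/2$. So the points with nontrivial stabilizer form an invariant Borel null set, which we remove. The action of $\Gamma_m$ on $\widehat Z_m$ is mixing: $\langle\phi\circ\gamma,\phi\rangle\to0$ as $\gamma\to\infty$ for $\phi\in L^2$ of mean zero. Indeed, if $\phi$ depends on finitely many coordinates, then $\phi\circ\gamma$ and $\phi$ are independent for all but finitely many $\gamma$, and such $\phi$ are dense. Mixing implies weak mixing: if $\phi$ is an eigenfunction, then $\phi_0=\phi-\int\phi$ satisfies the same equation (for $\chi\neq1$ the mean is zero), and $\|\phi_0\|_2^2=|\langle\phi_0\circ\gamma,\phi_0\rangle|\to0$.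

Let $\iota$ be the involution given by the generator of $\mathbb Z/2$. Order $\widehat Z_m$ lexicographically by an enumeration of the coordinates and let $Z_m$ be the Borel set of points $z$ with $z<\iota z$. The map $(z,s)\mapsto\iota^sz$ is a Borel bijection $Z_m\times\mathbb Z/2\to\widehat Z_m$. As $\iota$ preserves the measure, the measure becomes the product of a probability measure $\nu_m$ on $Z_m$ and the uniform measure. As $\Gamma_m$ commutes with $\iota$, it acts by
\[
\gamma(z,s)=(\gamma\cdot z,\,s+c_m(\gamma,z)),
\]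
where $z\mapsto\gamma\cdot z$ is a $\nu_m$-preserving action on $Z_m$ and $c_m\colon\Gamma_m\times Z_m\to\mathbb Z/2$ is Borel with $c_m(\gamma+\gamma',z)=c_m(\gamma,\gamma'\cdot z)+c_m(\gamma',z)$ and $c_m(0,z)=0$.

\begin{lemma}\label{lem:P}
The action of $\Gamma_m$ on $Z_m$ is weakly mixing, and no $\gamma\ne0$ has a fixed point. If $\phi\in L^\infty(Z_m)$ satisfies $\phi(\gamma\cdot z)=(-1)^{c_m(\gamma,z)}\phi(z)$ almost everywhere for every $\gamma\in\Gamma_m$, then $\phi=0$.
\end{lemma}

\begin{proof}
An eigenfunction on $Z_m$ lifts to an eigenfunction on $\widehat Z_m$, so it is constant. If $\gamma\cdot z=z$, then $(\gamma,c_m(\gamma,z))\in\Gamma_m\times\mathbb Z/2$ fixes the point $(z,0)$, so $\gamma=0$. For $\phi$ as in the last statement, $(z,s)\mapsto(-1)^s\phi(z)$ is $\Gamma_m$-invariant on $\widehat Z_m$, hence constant, and it changes sign under $\iota$, so the constant is $0$.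
\end{proof}

\subsection*{The actions $\mathcal T^t$}
Let $\Gamma=\bigoplus_m\Gamma_m$ act coordinatewise on $Z=\prod_mZ_m$ with the product measure $\nu$, and let
\[
c\colon\Gamma\times Z\to V,\qquad c(\gamma,z)=\sum_mc_m(\gamma_m,z_m)\,v_m .
\]
Only the finitely many $m$ with $\gamma_m\neq0$ contribute, so $c(\gamma,\cdot)$ takes finitely many values, and $c(\gamma+\gamma',z)=c(\gamma,\gamma'\cdot z)+c(\gamma',z)$. Let $G=E\oplus\Gamma$ act on $\mathcal X^t=X^t\times Z$, with the measure $\mu\times\nu$, by
\[
\mathcal T^t_{e+\gamma}(x,z)=\bigl(T^t_{e+c(\gamma,z)}x,\ \gamma\cdot z\bigr),\qquad e\in E,\ \gamma\in\Gamma .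
\]
By the cocycle identity this is an action, and it preserves the measure by Fubini's theorem.

\begin{proposition}\label{prop:wmG}
The action $\mathcal T^t$ is free, ergodic and weakly mixing.
\end{proposition}

\begin{proof}
If $e+\gamma$ fixes $(x,z)$, then $\gamma_m\cdot z_m=z_m$ for all $m$, so $\gamma=0$ by Lemma~\ref{lem:P}; then $T^t_ex=x$ and $e=0$ by Lemma~\ref{lem:wm}. Let $\phi$ be an eigenfunction of $\mathcal T^t$, possibly with trivial character. Since $E$ is countable and acts only on $x$, for almost every $z$ the function $\phi(\cdot,z)$ is zero or an eigenfunction of $T^t$, hence constant by Proposition~\ref{prop:wmT}. So $\phi(x,z)=a(z)$ with $a(\gamma\cdot z)=\chi(\gamma)a(z)$. For each $m$ and almost every choice of the other coordinates, $a$ is zero or an eigenfunction of $\Gamma_m$ in the variable $z_m$, hence constant in $z_m$. Thus for every $l$ the function $a$ agrees almost everywhere with a function of $(z_m)_{m>l}$, and it is constant by Kolmogorov's zero--one law.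
\end{proof}

\begin{proposition}\label{prop:Psi}
For every $t$ there is an isomorphism $\Psi\colon M_{\mathcal T^0}\to M_{\mathcal T^t}$ with $\Psi(S_{\mathcal T^0})=S_{\mathcal T^t}$.
\end{proposition}

\begin{proof}
Let $\mathcal N^t\subset M_{\mathcal T^t}$ be the von Neumann algebra generated by $L^\infty(\mathcal X^t)$ and the $u_e$, $e\in E$. Since $e$ acts as $T^t_e\times\mathrm{id}$, the assignment $(f\otimes a)u_e\mapsto fu_e\otimes a$, for $f\in L^\infty(X^t)$, $a\in L^\infty(Z)$, respects products, adjoints and traces. By Lemma~\ref{lem:ext} it identifies $\mathcal N^t$ with $M^t\,\overline\otimes\,L^\infty(Z)$.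

We describe conjugation by $u_\gamma$, $\gamma\in\Gamma$, in this picture. Let $\alpha_\gamma(a)(z)=a((-\gamma)\cdot z)$, let $Z_{\gamma,v}=\{z:c(-\gamma,z)=v\}$, and let $D_\gamma=\sum_{v\in V}u_v\otimes1_{Z_{\gamma,v}}$, a finite sum and a unitary in $\mathcal N^t$. Then
\begin{equation}\label{eq:conj}
u_\gamma nu_\gamma^*=D_\gamma\,(\mathrm{id}\otimes\alpha_\gamma)(n)\,D_\gamma^*\qquad(n\in\mathcal N^t).
\end{equation}
Both sides are normal $*$-homomorphisms of $n$, so it suffices to check generators. For $n=u_e$ both sides equal $u_e$, because $G$ is abelian and $D_\gamma$ commutes with $u_e$. For $n=f\otimes a$ the left side is $(f\otimes a)\circ\mathcal T^t_{-\gamma}$, the function $f(T^t_{c(-\gamma,z)}x)\,a((-\gamma)\cdot z)$. The right side is $\sum_vu_vfu_v^*\otimes1_{Z_{\gamma,v}}\alpha_\gamma(a)$ with $u_vfu_v^*=f\circ T^t_v$, which is the same function.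

Let $\Phi$ be as in Proposition~\ref{prop:Phi}. By Lemma~\ref{lem:ext}, $\Phi\otimes\mathrm{id}$ is a trace preserving isomorphism $\mathcal N^0\to\mathcal N^t$. It commutes with $\mathrm{id}\otimes\alpha_\gamma$, and it maps $D_\gamma$ to $D_\gamma$ because $c$ takes values in $V$ and $\Phi(u_v)=u_v$ for $v\in V$. By \eqref{eq:conj},
\begin{equation}\label{eq:inter}
(\Phi\otimes\mathrm{id})(u_\gamma nu_\gamma^*)=u_\gamma\,(\Phi\otimes\mathrm{id})(n)\,u_\gamma^* .
\end{equation}
In both algebras $\tau(nu_\gamma)=0$ for $n\in\mathcal N^t$ and $\gamma\ne0$: this holds for $n=\phi u_e$ with $\phi\in L^\infty(\mathcal X^t)$ and extends by normality. Hence $\|\sum n_\gamma u_\gamma\|_2^2=\sum\|n_\gamma\|_2^2$ for finite sums, so such a sum determines its coefficients, and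
\[
\Psi\Bigl(\sum n_\gamma u_\gamma\Bigr)=\sum(\Phi\otimes\mathrm{id})(n_\gamma)\,u_\gamma
\]
is a well-defined trace preserving linear bijection between weakly dense subspaces. The rules $nu_\gamma\cdot n'u_{\gamma'}=n(u_\gamma n'u_\gamma^*)u_{\gamma+\gamma'}$ and $(nu_\gamma)^*=(u_{-\gamma}n^*u_{-\gamma}^*)u_{-\gamma}$ show that these subspaces are $*$-algebras and, with \eqref{eq:inter}, that $\Psi$ is a $*$-isomorphism. It extends by Lemma~\ref{lem:ext}. The group masa is generated by $L(E)$ and the $u_\gamma$, and $\Psi(L(E))=L(E)$, $\Psi(u_\gamma)=u_\gamma$.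
\end{proof}

\begin{proposition}\label{prop:noniso}
If $t_k\ne t'_k$ for infinitely many $k$, then $\mathcal T^t$ and $\mathcal T^{t'}$ are not isomorphic.
\end{proposition}

\begin{proof}
Let $\mathcal S\colon\mathcal X^t\to\mathcal X^{t'}$ and $\vartheta\in\operatorname{Aut}(G)$ satisfy $\mathcal S\mathcal T^t_g=\mathcal T^{t'}_{\vartheta(g)}\mathcal S$ almost everywhere for all $g$. After a change on a null set, which does not affect these relations, $\mathcal S$ is a Borel map; write $\mathcal S(x,z)=(S_zx,s(x,z))$, and $T=T^t$, $T'=T^{t'}$. The subgroup $E$ consists of the elements of $G$ killed by $2$, and $\Gamma_m$ of those killed by $p_m$, so $\vartheta(E)=E$ and $\vartheta(\Gamma_m)=\Gamma_m$. Comparing first coordinates, for almost every $(x,z)$ and all $e\in E$, $\gamma\in\Gamma$,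
\begin{equation}\label{eq:fib}
S_zT_ex=T'_{\vartheta(e)}S_zx,\qquad S_{\gamma\cdot z}T_{c(\gamma,z)}x=T'_{c(\vartheta(\gamma),s(x,z))}S_zx .
\end{equation}

We claim that $\vartheta(v_m)=v_m$ for all $m$. Otherwise $v_m$ and $\vartheta(v_m)$ are distinct nonzero vectors over $\mathbb F_2$, hence linearly independent. Choose $n$ with both in $F_n$ and $i\in\Omega_n$ with $\langle i,v_m\rangle=0$, $\langle i,\vartheta(v_m)\rangle=1$, and put $\phi(x,z)=f'^{\,n}_i(S_zx)$. Let $\gamma\in\Gamma_m$ and evaluate $f'^{\,n}_i$ on both sides of the second relation in \eqref{eq:fib}. On the right, $\vartheta(\gamma)\in\Gamma_m$ gives $c(\vartheta(\gamma),\cdot)\in\{0,v_m\}$, so by \eqref{eq:eig} the value is $\phi(x,z)$. On the left, $c(\gamma,z)=c_m(\gamma,z_m)v_m$, and the first relation at $(x,\gamma\cdot z)$ together with \eqref{eq:eig} gives the value $(-1)^{c_m(\gamma,z_m)}\phi(x,\gamma\cdot z)$. Hence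
\[
\phi(x,\gamma\cdot z)=(-1)^{c_m(\gamma,z_m)}\phi(x,z)\quad\text{almost everywhere, for all }\gamma\in\Gamma_m .
\]
By Fubini's theorem, for almost every choice of $x$ and of the coordinates $z_l$, $l\ne m$, the function $z_m\mapsto\phi(x,z)$ satisfies the hypothesis of Lemma~\ref{lem:P}, so it vanishes almost everywhere. This contradicts $|\phi|=1$.

Thus $\vartheta|_V=\mathrm{id}$. By Fubini's theorem there is a $z$ for which the first relation in \eqref{eq:fib} holds for almost every $x$ and all $e$. The pair $(S_z,\vartheta|_E)$ contradicts Proposition~\ref{prop:obs}.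
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The spaces $\mathcal X^t$ are standard Borel spaces with probability measures, and the actions $\mathcal T^t$ are free, ergodic and weakly mixing by Proposition~\ref{prop:wmG}. Part (1) follows from Proposition~\ref{prop:Psi} by composing the inverse of the isomorphism for $t$ with the isomorphism for $t'$. One direction of (2) is Proposition~\ref{prop:noniso}. For the other, let $t_k=t'_k$ whenever $2k\ge n$. Then the maps $\pi_l$, $l\ge n$, are the same for $t$ and $t'$. A point of either inverse limit is determined by its coordinates $x_l$, $l\ge n$, and every compatible sequence of such coordinates occurs. Matching these coordinates gives a homeomorphism $S\colon X^t\to X^{t'}$, which preserves the measure, since each $x_l$ is uniform on both sides, and satisfies $ST^t_e=T^{t'}_eS$. The cocycle $c$ does not depend on $t$, so $S\times\mathrm{id}_Z$ is an isomorphism of $\mathcal T^t$ with $\mathcal T^{t'}$, with $\vartheta=\mathrm{id}$.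
\end{proof}

\begin{thebibliography}{1}

\bibitem{masa}
\emph{Maximal abelian subalgebras of the hyperfinite factor, entropy and ergodic theory},
\texttt{http://folk.uio.no/sergeyn/papers/masa.pdf}.

\end{thebibliography}
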